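\title{Every positive integer is the gap of a facet of the cut polytope}

\begin{abstract}
An integer sequence $b=(b_1,\dots,b_n)$ defines a valid inequality for the cut polytope $\mathrm{CUT}_n$, its gap inequality, whose right-hand side depends on the gap $\gamma(b)=\min_{x\in\{\pm1\}^n}|b^{\mathrm T}x|$. We disprove the conjecture that a gap inequality with $\gcd(b_1,\dots,b_n)=1$ can define a facet only if $\gamma(b)=1$: every positive integer $\gamma$ is the gap of such a facet, for all sufficiently large $n$. The sequences $b$ take few values with large multiplicities. This turns the problem into one about cosets of a lattice meeting a cube, which we solve with the root lattice $A_{D-1}$ written in Hadamard coordinates.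
\end{abstract}

\section{Gap inequalities}\label{sec:intro}

Let $n\ge3$, $V=\{1,\dots,n\}$ and $N=\binom n2$. For $S\subseteq V$, the \emph{cut} $\delta(S)$ is the set of pairs $ij$ $(1\le i<j\le n)$ with $|S\cap\{i,j\}|=1$, and $\chi^{\delta(S)}\in\{0,1\}^N$ is its incidence vector. The \emph{cut polytope} is
\[
\mathrm{CUT}_n=\mathrm{Conv}\{\chi^{\delta(S)}:S\subseteq V\}\subseteq\mathbb R^{N}.
\]
Let $b\in\mathbb Z^n$, write $b(S)=\sum_{i\in S}b_i$ and $\sigma(b)=b(V)$, and consider the linear function $\sum_{i<j}b_ib_jy_{ij}$ on $\mathbb R^N$. Encode $S$ by the sign vector $x\in\{\pm1\}^n$ with $S=\{i:x_i=1\}$. Then $b(S)=\frac12(\sigma(b)+b^{\mathrm T}x)$ and $b(V\setminus S)=\frac12(\sigma(b)-b^{\mathrm T}x)$, so the value of the function at $\chi^{\delta(S)}$ is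
\begin{equation}\label{eq:value}
\sum_{ij\in\delta(S)}b_ib_j=b(S)\,b(V\setminus S)=\frac{\sigma(b)^2-(b^{\mathrm T}x)^2}{4}.
\end{equation}
This value is largest when $S$ splits the numbers $b_i$ into two parts whose sums are as close as possible. The \emph{gap} of $b$ measures the best such split:
\[
\gamma(b)=\min_{S\subseteq V}|b(S)-b(V\setminus S)|=\min_{x\in\{\pm1\}^n}|b^{\mathrm T}x|.
\]
By \eqref{eq:value}, the \emph{gap inequality}
\begin{equation}\label{eq:gap}
\sum_{1\le i<j\le n}b_ib_j\,y_{ij}\le\frac{\sigma(b)^2-\gamma(b)^2}{4}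
\end{equation}
is valid for $\mathrm{CUT}_n$, and its right-hand side is the maximum of its left-hand side. The inequality \emph{defines a facet} if the points of $\mathrm{CUT}_n$ at which it holds with equality form a face of dimension $\dim\mathrm{CUT}_n-1$. For an integer $k\ne0$ we have $\gamma(kb)=|k|\gamma(b)$ and $\sigma(kb)=k\sigma(b)$, so the inequality for $kb$ is $k^2$ times the inequality for $b$. To exclude this rescaling we consider \emph{primitive} sequences, those with $b\ne0$ and $\gcd(b_1,\dots,b_n)=1$.

All values $b^{\mathrm T}x$ have the parity of $\sigma(b)$, and $\gamma(b)\le|\sigma(b)|$. Hence $\sigma(b)=0$ gives $\gamma(b)=0$ (the \emph{negative type} inequalities) and $\sigma(b)=1$ gives $\gamma(b)=1$ (the \emph{hypermetric} inequalities). It is known that every negative type inequality is implied by the hypermetric inequalities, and consequently that no gap inequality with gap $0$ defines a facet; Corollary~\ref{cor:zero} proves the last statement directly. So gap $1$ is the smallest possible for a facet. The following conjecture, which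 we state for primitive sequences, comes from \cite{gap}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $n\ge3$ and let $b\in\mathbb Z^n$ be primitive. If \eqref{eq:gap} defines a facet of $\mathrm{CUT}_n$, then $\gamma(b)=1$.}
\medskip

The conjecture holds for $n=3$. Here $\mathrm{CUT}_3$ is the tetrahedron with vertices $000$, $110$, $101$, $011$, and its four facets are $y_{12}+y_{13}+y_{23}\le2$ and the three inequalities of the form $y_{12}-y_{13}-y_{23}\le0$, each tight at three vertices. If \eqref{eq:gap} is a multiple of one of them, then $|b_1b_2|=|b_1b_3|=|b_2b_3|\ne0$, so a primitive $b$ has entries $\pm1$ and gap $1$. The obvious way to get a larger gap is one dominant entry, as in $b=(1,1,4)$ with $\gamma(b)=2$, but then \eqref{eq:gap} is tight at the single cut $\delta(\{3\})$. In general, a facet needs $N$ affinely independent tight cuts, hence many solutions of $b^{\mathrm T}x=\gamma(b)$. Changing the sign of $x_i$ changes $b^{\mathrm T}x$ by $\pm2b_i$, and since $b$ is primitive some integer combination of the numbers $2b_i$ equals $-2$. With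 so many solutions to start from, one expects that some set of sign changes realizes this combination and lowers the value by $2$, which is impossible if $\gamma(b)\geq2$. The flaw in this heuristic is that each sign can be changed only once, and the combination may need more copies of an entry than are available.

\begin{theorem}\label{thm:main}
For every integer $\gamma\ge1$ there is $n_0(\gamma)$ such that for every $n\ge n_0(\gamma)$ there is a primitive $b\in\mathbb Z^n$ with $\gamma(b)=\gamma$ for which \eqref{eq:gap} defines a facet of $\mathrm{CUT}_n$. The set of gaps of primitive facet-defining gap inequalities, over all $n\ge3$, is exactly $\{1,2,3,\dots\}$.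
\end{theorem}

The case $\gamma=2$, or any $\gamma\ge2$, disproves the conjecture.

The proof has three parts. Section~\ref{sec:blocks} takes $b$ with few values $a_1,\dots,a_d,k$, each repeated many times. Then $b^{\mathrm T}x$ depends only on the sums of $x$ over the blocks of equal entries, and the value $t$ is attained exactly when a certain coset of a lattice $\Lambda\subseteq\mathbb Z^d$, indexed by $t$, meets a box. We obtain a facet with gap $\gamma$ if the cosets with $|t|<\gamma$ miss the box while the coset with $t=\gamma$ has, well inside the box, a set of points lying on no quadric. Section~\ref{sec:hadamard} finds such a family of cosets for the cube $[-1,1]^d$, ignoring integrality. Section~\ref{sec:cyclic} scales and perturbs it to meet the arithmetic condition that primitivity of $b$ imposes: $\mathbb Z^d/\Lambda$ must be cyclic, with a generator in a prescribed position. Section~\ref{sec:proof} assembles the parts. We begin by translating the facet condition into the language of sign vectors.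

\section{Facets and roots}\label{sec:roots}

A \emph{root} of $b\in\mathbb Z^n$ is a vector $x\in\{\pm1\}^n$ with $b^{\mathrm T}x=\gamma(b)$; the set $R(b)$ of roots is nonempty. Since $x$ and $-x$ encode the same cut, \eqref{eq:value} shows that \eqref{eq:gap} is tight exactly at the cuts encoded by roots. Let $\mathcal F_n$ be the space of functions on $\{\pm1\}^n$ of the form
\[
F(x)=c_0+\sum_{i<j}c_{ij}x_ix_j ,
\]
and let $Z(b)=\{F\in\mathcal F_n:F|_{R(b)}=0\}$. The functions $1$ and $x_ix_j$ $(i<j)$ are orthonormal for the uniform measure on $\{\pm1\}^n$, so $F$ determines its coefficients. The space $Z(b)$ always contains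
\[
f_b(x)=(b^{\mathrm T}x)^2-\gamma(b)^2=\Big(\sum_ib_i^2-\gamma(b)^2\Big)+2\sum_{i<j}b_ib_j\,x_ix_j ,
\]
and $f_b\ne0$ as soon as $b$ has two nonzero entries.

\begin{lemma}\label{lem:criterion}
The polytope $\mathrm{CUT}_n$ has dimension $N$, and \eqref{eq:gap} defines a facet if and only if $\dim Z(b)=1$.
\end{lemma}

\begin{proof}
The cut encoded by $x$ has coordinates $y_{ij}=(1-x_ix_j)/2$. Substituting these into an affine function on $\mathbb R^N$ gives a linear bijection from the space of affine functions on $\mathbb R^N$ onto $\mathcal F_n$. Recall that the affine functions vanishing on a nonempty subset of $\mathbb R^N$ of affine dimension $m$ form a space of dimension $N-m$. Only the zero function vanishes at all cuts, so $\dim\mathrm{CUT}_n=N$. The face defined by \eqref{eq:gap} is the convex hull of the cuts encoded by roots, the affine functions vanishing on it correspond to $Z(b)$, and so the face has dimension $N-\dim Z(b)$.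
\end{proof}

\begin{remark}
Let $\xi\in\{\pm1\}^n$ and $b'=(\xi_1b_1,\dots,\xi_nb_n)$. The map $x\mapsto(\xi_1x_1,\dots,\xi_nx_n)$ preserves $\mathcal F_n$ and carries $R(b)$ to $R(b')$, so neither the gap nor the facet property changes. For $\xi\in R(b)$ we get $\sigma(b')=\gamma(b)$. The conjecture thus says that every primitive facet-defining gap inequality becomes hypermetric after changing the signs of some $b_i$. The remark also shows that we lose nothing by seeking $b$ with nonnegative entries.
\end{remark}

\begin{lemma}\label{lem:span}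
If \eqref{eq:gap} defines a facet of $\mathrm{CUT}_n$, then $R(b)$ spans $\mathbb R^n$.
\end{lemma}

\begin{proof}
Suppose that $c\ne0$ is orthogonal to $R(b)$, say with $c_1\ne0$. For every $c'\in\mathbb R^n$ the function
\[
(c^{\mathrm T}x)(c'^{\mathrm T}x)=c^{\mathrm T}c'+\sum_{i<j}(c_ic'_j+c_jc'_i)\,x_ix_j
\]
lies in $Z(b)$. This defines a linear map $\mathbb R^n\to Z(b)$, $c'\mapsto(c^{\mathrm T}x)(c'^{\mathrm T}x)$. If $c'$ is in its kernel, then $c_1c'_j+c_jc'_1=0$ for all $j\ge2$, so $c'$ is determined by $c'_1$. The kernel has dimension at most $1$, hence $\dim Z(b)\ge n-1\ge2$, contradicting Lemma~\ref{lem:criterion}.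
\end{proof}

\begin{corollary}\label{cor:zero}
If $b\ne0$ and $\gamma(b)=0$, then \eqref{eq:gap} does not define a facet.
\end{corollary}

\begin{proof}
In this case $R(b)$ lies in the hyperplane orthogonal to $b$.
\end{proof}

The next lemma reduces Theorem~\ref{thm:main} to finding one example for each $\gamma$.

\begin{lemma}\label{lem:lift}
If the gap inequality of $b\in\mathbb Z^n$ defines a facet of $\mathrm{CUT}_n$, then the gap inequality of $(b,0)\in\mathbb Z^{n+1}$ defines a facet of $\mathrm{CUT}_{n+1}$. The sequences $b$ and $(b,0)$ have the same gap and the same greatest common divisor.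
\end{lemma}

\begin{proof}
The last sentence holds because the new entry contributes $0$ to every signed sum and to the gcd. The roots of $(b,0)$ are the vectors $(x,\pm1)$ with $x\in R(b)$. Every element of $\mathcal F_{n+1}$ has the form $F_0(x)+x_{n+1}L(x)$ with $F_0\in\mathcal F_n$ and $L$ linear, and it vanishes at both $(x,1)$ and $(x,-1)$ if and only if $F_0(x)=L(x)=0$. By Lemma~\ref{lem:span}, a linear $L$ vanishing on $R(b)$ is zero. Hence $\dim Z((b,0))=\dim Z(b)=1$, and Lemma~\ref{lem:criterion} applies.
\end{proof}

\section{Sequences with large multiplicities}\label{sec:blocks}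

To verify $\dim Z(b)=1$ we must control $N+1$ coefficients. If $b$ has many equal entries, then $R(b)$ is invariant under permuting the corresponding coordinates, and this symmetry will reduce the question to a quadratic polynomial in few variables. The relevant notion is the following. A set $U\subseteq\mathbb R^d$ is \emph{unisolvent} if the only polynomial of degree at most $2$ on $\mathbb R^d$ that vanishes on $U$ is $0$; in other words, $U$ lies on no quadric. In $\mathbb R^1$ this means that $U$ has at least three points. Let $\epsilon_1,\dots,\epsilon_d$ be the unit vectors of $\mathbb R^d$.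

\begin{lemma}\label{lem:unisolvent}
Let $y_*\in\mathbb R^d$, let $\alpha_1,\dots,\alpha_d$ be a basis of $\mathbb R^d$ and put $\alpha_0=0$. Then $\{y_*+\alpha_i+\alpha_l:0\le i\le l\le d\}$ is unisolvent.
\end{lemma}

\begin{proof}
Affine bijections preserve unisolvence, so we may take $y_*=0$ and $\alpha_i=\epsilon_i$; the points are $0$, $\epsilon_i$, $2\epsilon_i$ and $\epsilon_i+\epsilon_l$ $(i<l)$. Let $P=c+\sum_i\lambda_iy_i+\sum_{i\le l}\lambda_{il}y_iy_l$ vanish at them. From $P(0)=0$ we get $c=0$. From $P(\epsilon_i)=P(2\epsilon_i)=0$ we get $\lambda_i+\lambda_{ii}=2\lambda_i+4\lambda_{ii}=0$, so $\lambda_i=\lambda_{ii}=0$. Finally $\lambda_{il}=P(\epsilon_i+\epsilon_l)=0$.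
\end{proof}

\subsection*{Block sums}
Let $d\ge1$ and let $a_1,\dots,a_d,k$ and $q_1,\dots,q_d,p$ be positive integers; write $a=(a_1,\dots,a_d)$ and $q=(q_1,\dots,q_d)$. Let $b$ consist of $q_j$ copies of $a_j$, indexed by a block $I_j$ $(1\le j\le d)$, and $p$ copies of $k$, indexed by a block $I_0$, so that $n=p+\sum_jq_j$. For $x\in\{\pm1\}^n$ let $s_j$ be the sum of $x$ over $I_j$, and put $v=\frac12(s_1,\dots,s_d)$ and $z=s_0$. Then
\[
b^{\mathrm T}x=2a\cdot v+kz .
\]
A block of size $m$ can have sum $s$ if and only if $s\equiv m\pmod2$ and $|s|\le m$, and it then has $(m+s)/2$ entries $+1$ and $(m-s)/2$ entries $-1$. So $v$ ranges over the points of $\frac12q+\mathbb Z^d$ in the box $B=\prod_j[-\frac{q_j}2,\frac{q_j}2]$, and independently $z$ ranges over the integers with $z\equiv p\pmod2$ and $|z|\le p$. We shall take $p$ so large that the bound $|z|\le p$ never matters. The block $I_0$ then serves to reduce $b^{\mathrm T}x$ modulo $2k$, and the sets that matter are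
\[
C_t=\{v\in\tfrac12q+\mathbb Z^d:\ 2a\cdot v\equiv t+kp\pmod{2k}\}\qquad(t\in\mathbb Z),
\]
which depend on $p$ only through its parity. Indeed, if $b^{\mathrm T}x=t$, then $2a\cdot v=t-kz\equiv t+kp\pmod{2k}$, so $v\in C_t\cap B$.

\begin{proposition}\label{prop:blocks}
Let $\gamma\ge1$ be an integer and suppose that
\begin{itemize}
\item[(a)] $C_t\cap B=\emptyset$ for every integer $t\equiv\gamma\pmod2$ with $|t|\le\gamma-2$;
\item[(b)] $C_\gamma$ contains a unisolvent set $U$ with $|v_j|\le\frac{q_j}2-2$ for all $v\in U$ and all $j$;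
\item[(c)] $p\ge4+(\gamma+a\cdot q)/k$.
\end{itemize}
Then $\gamma(b)=\gamma$ and \eqref{eq:gap} defines a facet of $\mathrm{CUT}_n$.
\end{proposition}

\begin{example}\label{ex:line}
Let $d=1$, $a_1=1$, $k=2$, $q_1=9$, $p=10$ and $\gamma=1$. Condition (a) is empty, and (c) reads $10\ge4+5$. The set $C_1=\{v\in\frac12+\mathbb Z:2v\equiv1\pmod4\}$ contains the three points $-\frac32,\frac12,\frac52$, of absolute value at most $\frac92-2$. So nine entries $1$ and ten entries $2$ give a facet of $\mathrm{CUT}_{19}$ with gap $1$.

For $d=1$, $\gcd(a_1,k)=1$ and $\gamma\ge2$, conditions (a) and (b) are incompatible. Choose $g\in\mathbb Z$ with $a_1g\equiv1\pmod k$. Then $C_\gamma$ is a coset of $k\mathbb Z$, and so is $C_{\gamma-2}=C_\gamma-g$. An interval containing three points of $C_\gamma$ has length at least $2k$ and therefore meets every coset of $k\mathbb Z$. This is the heuristic of Section~\ref{sec:intro} at work, and it is the difficulty to be overcome: the box must be large for one coset and small for its neighbors.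
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:blocks}]
\emph{The gap.} For $v\in U$ put $z(v)=(\gamma-2a\cdot v)/k$. Since $v\in C_\gamma$, we have $\gamma-2a\cdot v\equiv kp\pmod{2k}$, so $z(v)$ is an integer congruent to $p$ modulo $2$, and $|z(v)|\le(\gamma+a\cdot q)/k\le p-4$ by (c). Also $|2v_j|\le q_j-4$ by (b). Hence there are $x\in\{\pm1\}^n$ with block sums $s_0=z(v)$ and $s_j=2v_j$ $(j\ge1)$. Every such $x$ satisfies $b^{\mathrm T}x=\gamma$ and has at least two entries $+1$ and two entries $-1$ in every block. In particular all values $b^{\mathrm T}x$ have the parity of $\gamma$. A value $t$ with $|t|<\gamma$ would thus satisfy $|t|\le\gamma-2$ and produce a point of $C_t\cap B$, contrary to (a). So $\gamma(b)=\gamma$, and the vectors $x$ just described are roots; call them \emph{roots over $v$}. Since the entries within a block can be permuted freely, we have: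
\begin{itemize}
\item[($*$)] for each $v\in U$, any prescription of signs on some coordinates, with at most two signs $+1$ and at most two signs $-1$ in each block, extends to a root over $v$.
\end{itemize}

Now let $F=c_0+\sum_{i<l}c_{il}x_ix_l\in Z(b)$, with $c_{li}=c_{il}$. We show that $F$ is a multiple of $f_b$; as $f_b\ne0$, Lemma~\ref{lem:criterion} then finishes the proof. Averaging $F$ over permutations within blocks would give information only about the average, so we first prove that $F$ itself is invariant.

\emph{Step 1: if $i\ne i'$ lie in the same block and $l\ne i,i'$, then $c_{il}=c_{i'l}$.} Fix $i,i'$ and put $\Delta_l=c_{il}-c_{i'l}$ for $l\ne i,i'$. Let $x'$ arise from $x$ by exchanging $x_i$ and $x_{i'}$. Then $F(x)-F(x')=(x_i-x_{i'})\sum_{l\ne i,i'}\Delta_lx_l$, and $x'$ is a root when $x$ is. Therefore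
\begin{equation}\label{eq:linear}
\sum_{l\ne i,i'}\Delta_lx_l=0\qquad\text{for all roots $x$ with }x_i=1,\ x_{i'}=-1 .
\end{equation}
Let $l\ne l'$ lie in a common block and differ from $i,i'$. By ($*$) there is a root with $x_i=x_l=1$ and $x_{i'}=x_{l'}=-1$; two entries of each sign are needed here when all four indices lie in one block. Exchanging $x_l$ and $x_{l'}$ gives another root to which \eqref{eq:linear} applies, and subtracting the two relations gives $2\Delta_l-2\Delta_{l'}=0$. So $\Delta_l$ has a constant value $\Delta^{(j)}$ on $I_j\setminus\{i,i'\}$. For each $v\in U$ apply \eqref{eq:linear} to a root over $v$ with $x_i=1$, $x_{i'}=-1$. As $x_i+x_{i'}=0$, the relation reads $\Delta^{(0)}z(v)+\sum_{j\ge1}2\Delta^{(j)}v_j=0$, that is,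
\[
\frac{\Delta^{(0)}\gamma}{k}+\sum_{j=1}^d2\Big(\Delta^{(j)}-\frac{\Delta^{(0)}a_j}{k}\Big)v_j=0\qquad(v\in U).
\]
Since $U$ is unisolvent, all coefficients vanish. As $\gamma\ne0$, the constant term gives $\Delta^{(0)}=0$, and then $\Delta^{(j)}=0$ for all $j$.

\emph{Step 2: $F$ is a function of the block sums.} Let $\{i,l\}$ and $\{i',l'\}$ be pairs with $i,i'$ in a common block and $l,l'$ in a common block. If the pairs share an index, Step 1 gives $c_{il}=c_{i'l'}$ at once; if they are disjoint, $c_{il}=c_{i'l}=c_{i'l'}$. So $c_{il}$ equals a number $c^{(jj')}$ depending only on the blocks $I_j,I_{j'}$ that contain $i,l$. The sum of $x_ix_l$ over pairs inside $I_j$ is $\frac12(s_j^2-|I_j|)$, and over pairs with one index in each of $I_j\neq I_{j'}$ it is $s_js_{j'}$. Hence $F(x)=G(s_0,\dots,s_d)$, where $G$ is a constant plus a quadratic form.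

\emph{Step 3: $F$ is a multiple of $f_b$.} Let $\ell=ks_0+\sum_{j\ge1}a_js_j$, the linear form whose value is $b^{\mathrm T}x$, and let $s'=(s_1,\dots,s_d)$. Since $k\ne0$, we may use $(\ell,s')$ as coordinates on $\mathbb R^{d+1}$ and write
\[
G=c_*+\alpha\ell^2+\ell\,L(s')+P(s')
\]
with $c_*,\alpha\in\mathbb R$, a linear form $L$ and a quadratic form $P$. At a root over $v\in U$ we have $\ell=\gamma$ and $s'=2v$, so the polynomial $(c_*+\alpha\gamma^2)+\gamma L(2v)+P(2v)$ in $v$ vanishes on $U$. It is therefore zero: $P=0$, $c_*=-\alpha\gamma^2$, and $L=0$ because $\gamma\ne0$. Thus $G=\alpha(\ell^2-\gamma^2)$ and $F=\alpha f_b$.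
\end{proof}

The hypothesis $\gamma\ge1$ entered in Steps 1 and 3. For $\gamma=0$ the terms $\ell\,L(s')$ survive, in agreement with Corollary~\ref{cor:zero}.

\subsection*{The lattice form of the conditions}
Suppose that $b$ is primitive, i.e.\ $\gcd(a_1,\dots,a_d,k)=1$; equivalently, some $g\in\mathbb Z^d$ has $a\cdot g\equiv1\pmod k$. Let $\Lambda=\{\lambda\in\mathbb Z^d:a\cdot\lambda\equiv0\pmod k\}$. Then $\mathbb Z^d/\Lambda$ is cyclic of order $k$, generated by $g+\Lambda$. Each nonempty $C_t$ is a coset of $\Lambda$, and $C_{t+2}=C_t+g$. So if $C_\gamma\neq\emptyset$, there is $h$ with $C_t=h+\frac t2g+\Lambda$ for all $t\equiv\gamma\pmod2$, and the symmetry $C_{-t}=-C_t$ forces $2h\in\Lambda$. The next proposition reverses this: any triple $(\Lambda,g,h)$ with these properties comes from a sequence $b$, and we can choose the box to be almost a cube.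

\begin{proposition}\label{prop:lattice}
Let $\gamma\ge1$ and $d\ge1$ be integers. Let $\Lambda$ be a subgroup of finite index in $\mathbb Z^d$ and $g\in\mathbb Z^d$ such that $g+\Lambda$ generates $\mathbb Z^d/\Lambda$. Let $h\in\mathbb R^d$ with $2h\in\Lambda$, and let $\rho\in\mathbb R$. Put $K_t=h+\frac t2g+\Lambda$ and suppose that
\begin{itemize}
\item[(A)] for every integer $t$ with $|t|\le\gamma-2$, no $v\in K_t$ has $\|v\|_\infty\le\rho$;
\item[(B)] $K_\gamma$ contains a unisolvent set $U$ with $\|v\|_\infty\le\rho-3$ for all $v\in U$.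
\end{itemize}
Then there are $n\ge3$ and a primitive $b\in\mathbb Z^n$ with $\gamma(b)=\gamma$ for which \eqref{eq:gap} defines a facet of $\mathrm{CUT}_n$.
\end{proposition}

\begin{proof}
Let $k=[\mathbb Z^d:\Lambda]$, and let $\psi:\mathbb Z^d\to\mathbb Z/k\mathbb Z$ be the homomorphism with kernel $\Lambda$ and $\psi(g)=1$. Let $a_j\in\{1,\dots,k\}$ represent $\psi(\epsilon_j)$. Then $a\cdot g\equiv1\pmod k$, and for $\lambda\in\mathbb Z^d$ we have $a\cdot\lambda\equiv0\pmod k$ if and only if $\lambda\in\Lambda$. Write $a\cdot g=1+km_g$ and $a\cdot(2h)=km_h$ with $m_g,m_h\in\mathbb Z$. The first equation shows $\gcd(a_1,\dots,a_d,k)=1$.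

The parities of the block sizes are chosen to make $C_t=K_t$. For $1\le j\le d$, let $q_j$ be the integer in $(2\rho-2,2\rho]$ with $q_j\equiv(2h+\gamma g)_j\pmod2$; it is positive since (B) forces $\rho\ge3$. Let $p$ be an integer with $p\equiv m_h+\gamma m_g\pmod2$ and $p\ge4+(\gamma+a\cdot q)/k$. Let $b$ be the corresponding block sequence, which is primitive.

Let $t\equiv\gamma\pmod2$ and $v_0=h+\frac t2g$. Then $2v_0=2h+tg\equiv2h+\gamma g\equiv q\pmod2$, so $v_0\in\frac12q+\mathbb Z^d$, and
\[
2a\cdot v_0=km_h+t(1+km_g)\equiv t+k(m_h+\gamma m_g)\equiv t+kp\pmod{2k}.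
\]
So $v_0\in C_t$. A point $v\in\frac12q+\mathbb Z^d$ lies in $C_t$ if and only if $2a\cdot(v-v_0)\equiv0\pmod{2k}$, that is, if and only if the integer vector $v-v_0$ lies in $\Lambda$. Hence $C_t=v_0+\Lambda=K_t$.

Since $q_j/2\le\rho$, the box $B$ lies in the cube $\|v\|_\infty\le\rho$, and (A) gives condition (a) of Proposition~\ref{prop:blocks}. Since $q_j/2-2>\rho-3$, (B) gives condition (b). Condition (c) holds by the choice of $p$.
\end{proof}

\section{A lattice adapted to the cube}\label{sec:hadamard}

We first solve a relaxed problem: we normalize the cube to $[-1,1]^d$, allow the unisolvent set to touch its boundary, let the step $g$ be any real vector, and ignore cyclicity. We want a lattice with one coset that is rich in the cube and nearby cosets that avoid it. Avoidance is certified by a Euclidean bound, since the cube lies in the ball of radius $\sqrt d$; for this the lattice should be sparse. A sparse lattice can still have a unisolvent set in the cube if that set reaches into the corners. By Lemma~\ref{lem:unisolvent}, the vertices and edge midpoints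 of a simplex are unisolvent, so we look for a regular simplex whose vertices are vertices of the cube. Hadamard matrices provide it.

Let $D\ge4$ be a power of $2$ and $d=D-1$. The Sylvester matrices are defined by $H_1=(1)$ and
\[
H_{2m}=\begin{pmatrix}H_m&H_m\\H_m&-H_m\end{pmatrix}.
\]
The matrix $H=H_D$ has entries $\pm1$, its first row is all ones, and $HH^{\mathrm T}=H^{\mathrm T}H=DI$; these are the only properties we use, and $D$ is a power of $2$ only to have such a matrix. Let $Y_0,\dots,Y_d\in\{\pm1\}^d$ be the columns of $H$ with the first entry deleted. Orthogonality of the columns gives $Y_i\cdot Y_i=D-1$ and $Y_i\cdot Y_l=-1$ for $i\ne l$; orthogonality of the other rows to the first gives $\sum_iY_i=0$. Index the coordinates of $\mathbb R^D$ by $0,\dots,d$, let $u_0,\dots,u_d$ be its unit vectors and $\mathbf 1=\sum_iu_i$, and define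
\[
\varphi:\mathbb R^D\to\mathbb R^d,\qquad\varphi(\xi)=\tfrac12\sum_{i=0}^d\xi_iY_i .
\]
Then $\varphi(\mathbf 1)=0$ and $\|\varphi(\xi)\|_2^2=\frac14\big(D\|\xi\|_2^2-(\sum_i\xi_i)^2\big)$, so
\begin{equation}\label{eq:norm}
\|\varphi(\xi)\|_2^2=\tfrac D4\|\xi\|_2^2\qquad\text{if }\textstyle\sum_i\xi_i=0 .
\end{equation}
Let $A_d=\{\xi\in\mathbb Z^D:\sum_i\xi_i=0\}$, the root lattice, with basis $u_i-u_0$ $(1\le i\le d)$, and put $\Lambda_0=\varphi(A_d)$. By \eqref{eq:norm}, $\varphi$ is injective on the hyperplane of sum zero, so $\Lambda_0$ is a lattice of rank $d$ with basis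
\[
\beta_i=\tfrac12(Y_i-Y_0)\in\{0,\pm1\}^d\qquad(1\le i\le d).
\]
In particular $\Lambda_0\subseteq\mathbb Z^d$. With $\beta_0=0$, the vertices and edge midpoints of the simplex $Y_0,\dots,Y_d$ are
\begin{equation}\label{eq:midpoints}
\tfrac12(Y_i+Y_l)=Y_0+\beta_i+\beta_l\qquad(0\le i\le l\le d).
\end{equation}
They lie in the cube $[-1,1]^d$ and in the single coset $Y_0+\Lambda_0$, and they are unisolvent by Lemma~\ref{lem:unisolvent}. This is the rich coset.

\begin{example}
For $D=4$ we have $Y_0=(1,1,1)$, $Y_1=(-1,1,-1)$, $Y_2=(1,-1,-1)$, $Y_3=(-1,-1,1)$, four alternate vertices of the cube $[-1,1]^3$, and the six midpoints are the face centers $\pm\epsilon_j$. The vectors $\beta_1=(-1,0,-1)$, $\beta_2=(0,-1,-1)$, $\beta_3=(-1,-1,0)$ have even coordinate sum and determinant $\pm2$, so $\Lambda_0$ consists of all integer vectors with even sum. Here no coset $y+\Lambda_0$ avoids the cube: round $y$ to an integer vector $m$ with $\|y-m\|_\infty\le\frac12$, and if the sum of $m$ is odd, change $m_1$ by $\pm1$ so that still $|y_1-m_1|\le1$. The dimension is too small.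
\end{example}

\begin{example}\label{ex:sixteen}
Let $\gamma=2$. Only the coset with $t=0$ must avoid the cube, and it has the form $h_0+\Lambda_0$ with $2h_0\in\Lambda_0$. Take $h_0=\varphi(\eta)$, where $\eta$ has $D/2$ entries $\frac12$ and $D/2$ entries $-\frac12$. A point of $h_0+\Lambda_0$ is $y=\varphi(\xi)$ with $\xi\in\eta+A_d$; all entries of $\xi$ lie in $\frac12+\mathbb Z$, so \eqref{eq:norm} gives $\|y\|_2^2\ge\frac D4\cdot\frac D4$. Points of the cube have $\|y\|_2^2\le D-1$. The lower bound grows quadratically and the upper bound linearly: for $D=4$ and $8$ we compare $1$ with $3$ and $4$ with $7$, but for $D=16$ we get $16>15$. So in $\mathbb R^{15}$ the coset $h_0+\Lambda_0$ misses the cube, while $Y_0+\Lambda_0$ has $136$ unisolvent points in it.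
\end{example}

For general $\gamma$ the cosets must form an arithmetic progression that passes through $h_0+\Lambda_0$ at $t=0$ and reaches $Y_0+\Lambda_0$ at $t=\gamma$. We move from $h_0$ along a straight line to a point of $Y_0+\Lambda_0$, chosen so that each coordinate of $\xi$ moves by only about $\frac12$. Then, up to $|t|\le\gamma-2$, every coordinate is still at distance about $1/\gamma$ from $\mathbb Z$, and the argument of Example~\ref{ex:sixteen} works once $D$ is of order $\gamma^2$. Let $\eta$ be as in that example with $\eta_0=\eta_1=\frac12$, and put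
\[
h_0=\varphi(\eta),\qquad\mu=\tfrac12(Y_0+Y_1),\qquad\bar g=\tfrac2\gamma(\mu-h_0),\qquad\kappa=\sqrt{D/(D-1)}>1 .
\]

\begin{lemma}\label{lem:limit}
Let $\gamma\ge1$ be an integer and let $D\ge16\gamma^2$ be a power of $2$. Then:
\begin{itemize}
\item[(i)] $2h_0\in\Lambda_0$;
\item[(ii)] $h_0+\frac\gamma2\bar g+(\beta_i+\beta_l-\beta_1)=\frac12(Y_i+Y_l)$ for $0\le i\le l\le d$;
\item[(iii)] if $t\in\mathbb Z$ and $|t|\le\gamma-2$, then every $y\in h_0+\frac t2\bar g+\Lambda_0$ has $\|y\|_\infty\ge\kappa$.
\end{itemize}
\end{lemma}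

\begin{proof}
Part (i) holds since $2\eta\in A_d$. Part (ii) follows from \eqref{eq:midpoints}, as $h_0+\frac\gamma2\bar g=\mu=Y_0+\beta_1$. For (iii), let $\zeta=u_0+u_1-\frac2D\mathbf 1-\eta$. Its entries sum to $2-2-0=0$, and $\varphi(\zeta)=\mu-h_0$ because $\varphi(\mathbf 1)=0$. Since $\eta_0=\eta_1=\frac12$, every entry of $u_0+u_1-\eta$ is $\pm\frac12$, so $|\zeta_i|\le\frac12+\frac2D$. Write $y=\varphi(\xi)$ with $\xi\in\eta+\frac t\gamma\zeta+A_d$. The entries of $\xi$ sum to $0$, and $\xi_i-\frac t\gamma\zeta_i\in\frac12+\mathbb Z$. Hence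
\[
|\xi_i|\ge\frac12-\Big(1-\frac2\gamma\Big)\Big(\frac12+\frac2D\Big)=\frac1\gamma-\frac2D+\frac4{\gamma D}\ge\frac1\gamma-\frac2D\ge\frac1{2\gamma},
\]
where the last step uses $D\ge4\gamma$. By \eqref{eq:norm} and $D\ge16\gamma^2$,
\[
\|y\|_2^2\ge\frac D4\cdot\frac D{4\gamma^2}\ge D ,
\]
and $\|y\|_2^2\le(D-1)\|y\|_\infty^2$ gives $\|y\|_\infty\ge\kappa$.
\end{proof}

\section{Making the quotient cyclic}\label{sec:cyclic}

Lemma~\ref{lem:limit} leaves a margin: the good points lie in the cube of radius $1$, the bad cosets stay outside the open cube of radius $\kappa$. Proposition~\ref{prop:lattice} needs a margin of $3$, which we get by scaling with a large integer $Q$. Scaling also lets us approximate $Q\bar g$ by an integer vector with small relative error. But $\mathbb Z^d/Q\Lambda_0$ maps onto $(\mathbb Z/Q\mathbb Z)^d$ and is far from cyclic. The remedy is to change a basis of $Q\Lambda_0$ by bounded integer vectors, which is negligible at scale $Q$. The model case is $Q\mathbb Z^2$: replace its basis $(Q,0),(0,Q)$ by $(Q,-1),(0,Q)$. The new lattice is the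 kernel of $v\mapsto v_1+Qv_2\bmod Q^2$, and the quotient is $\mathbb Z/Q^2\mathbb Z$.

The same device works for any lattice with a triangular basis. Recall (Hermite normal form) that a subgroup of rank $d$ of $\mathbb Z^d$ has a basis $\tau_1,\dots,\tau_d$ with $\tau_i$ supported on the coordinates $1,\dots,i$. So $\Lambda_0=T\mathbb Z^d$, where $T=(T_{li})$ is an invertible upper triangular integer matrix with columns $\tau_i$. Let $M$ be the matrix whose $i$-th column is $\epsilon_{i+1}$ for $i<d$ and $0$ for $i=d$. For a positive integer $Q$ put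
\[
A_Q=I-Q^{-1}MT^{-1},\qquad\Lambda_Q=QA_Q\Lambda_0=(QT-M)\mathbb Z^d\subseteq\mathbb Z^d .
\]
As $Q\to\infty$ we have $A_Q\to I$; from now on $Q$ is so large that $A_Q$ is invertible. The lattice $\Lambda_Q$ is generated by $r_i=Q\tau_i-\epsilon_{i+1}$ $(i<d)$ and $r_d=Q\tau_d$. Define $w\in\mathbb Z^d$ recursively so that it is orthogonal to $r_1,\dots,r_{d-1}$:
\[
w_1=1,\qquad w_{i+1}=Q\sum_{l\le i}T_{li}w_l\quad(1\le i<d),\qquad\text{and put }k=|w\cdot r_d| .
\]

\begin{lemma}\label{lem:cyclic}
We have $\Lambda_Q=\{v\in\mathbb Z^d:w\cdot v\equiv0\pmod k\}$ and $1\le k\le CQ^d$, with $C$ independent of $Q$. The map $v\mapsto w\cdot v$ induces an isomorphism $\mathbb Z^d/\Lambda_Q\cong\mathbb Z/k\mathbb Z$.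
\end{lemma}

\begin{proof}
Let $W=\{v\in\mathbb Z^d:w\cdot v=0\}$, which contains $r_1,\dots,r_{d-1}$. We claim that these vectors generate $W$. The vector $r_i$ is supported on the coordinates $1,\dots,i+1$ and has entry $-1$ at $i+1$. Given $v\in W$, add integer multiples of $r_{d-1},r_{d-2},\dots,r_1$ in turn to make the coordinates $d,d-1,\dots,2$ zero. What remains is a vector $c\,\epsilon_1\in W$, and $c=w\cdot c\,\epsilon_1=0$. This proves the claim, and so $\Lambda_Q=W+\mathbb Zr_d$. Every $v\in\Lambda_Q$ has $w\cdot v\in k\mathbb Z$; conversely, if $w\cdot v=m\,(w\cdot r_d)$ with $m\in\mathbb Z$, then $v-mr_d\in W$. As $\Lambda_Q$ has rank $d$ while $W$ has rank $d-1$, we have $k\ne0$. The map $v\mapsto w\cdot v$ is onto $\mathbb Z$ because $w_1=1$, which gives the isomorphism. Finally $k=[\mathbb Z^d:\Lambda_Q]=|\det(QT-M)|$, the absolute value of a fixed polynomial of degree $d$ in $Q$.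
\end{proof}

It remains to find a generator of the quotient near $Q\bar g$. The class of $g$ generates $\mathbb Z^d/\Lambda_Q$ if and only if $\gcd(w\cdot g,k)=1$, and adding $\epsilon_1$ to $g$ raises $w\cdot g$ by $1$. So we need an integer coprime to $k$ in an interval of length $o(Q)$, although $k$ is as large as $Q^d$. A sieve bound suffices because $k$ has few prime divisors.

\begin{lemma}\label{lem:sieve}
Let $k\ge1$ have exactly $r$ distinct prime divisors.
\begin{itemize}
\item[(i)] Among any $4^r+1$ consecutive integers, one is coprime to $k$.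
\item[(ii)] If $k\le CQ^d$, then $4^r\le C'Q^{2/3}$, where $C'$ depends only on $C$ and $d$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $\pi_1<\dots<\pi_r$ be the primes and $J=4^r+1$. Among $J$ consecutive integers, the number of multiples of a given $m$ differs from $J/m$ by at most $1$. Inclusion--exclusion over the $2^r$ subsets of $\{\pi_1,\dots,\pi_r\}$ shows that the number of integers coprime to $k$ is at least $J\prod_i(1-\frac1{\pi_i})-2^r$. Since $\pi_i\ge i+1$,
\[
\prod_{i=1}^r\Big(1-\frac1{\pi_i}\Big)\ge\prod_{i=1}^r\frac i{i+1}=\frac1{r+1}\ge2^{-r},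
\]
so the number is at least $(4^r+1)2^{-r}-2^r>0$.

(ii) Let $m=8^d$. At most $m$ of the primes are at most $m$, so $m^{r-m}\le k$; this is trivial if $r\le m$. Raising to the power $\frac2{3d}$ gives $4^{r-m}\le(CQ^d)^{2/(3d)}=C^{2/(3d)}Q^{2/3}$.
\end{proof}

\begin{corollary}\label{cor:generator}
There are vectors $g_Q\in\mathbb Z^d$ such that $g_Q+\Lambda_Q$ generates $\mathbb Z^d/\Lambda_Q$ and $g_Q/Q\to\bar g$ as $Q\to\infty$.
\end{corollary}

\begin{proof}
Let $g^0$ be obtained from $Q\bar g$ by rounding each coordinate down, and let $r$ be the number of prime divisors of $k$. By Lemma~\ref{lem:sieve}(i) there is $j\in\{0,\dots,4^r\}$ with $\gcd(w\cdot g^0+j,k)=1$. Put $g_Q=g^0+j\epsilon_1$, so that $w\cdot g_Q=w\cdot g^0+j$. By Lemma~\ref{lem:cyclic} the class of $g_Q$ is a generator, and by Lemmas~\ref{lem:cyclic} and~\ref{lem:sieve}(ii), $\|g_Q-Q\bar g\|_\infty\le1+C'Q^{2/3}$.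
\end{proof}

\section{Proof of the theorem}\label{sec:proof}

Fix $\gamma\ge1$, a power of two $D\ge16\gamma^2$, and the objects of Sections~\ref{sec:hadamard} and~\ref{sec:cyclic}. Fix a real number $\theta$ with $1<\theta<\kappa$. We verify the hypotheses of Proposition~\ref{prop:lattice} for
\[
\Lambda=\Lambda_Q,\qquad g=g_Q,\qquad h=h_Q:=QA_Qh_0,\qquad\rho=\theta Q ,
\]
with $Q$ large. By Corollary~\ref{cor:generator} the class of $g_Q$ generates the finite group $\mathbb Z^d/\Lambda_Q$, and $2h_Q=QA_Q(2h_0)\in\Lambda_Q$ by Lemma~\ref{lem:limit}(i).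

\emph{Condition (A).} A coset has infinitely many points, and $A_Q-I$ moves distant points a long way. We therefore start from a point in the cube and pull it back. Let $|t|\le\gamma-2$ and let $v\in K_t$ with $\|v\|_\infty\le\theta Q$. Write $v=QA_Q(h_0+\lambda)+\frac t2g_Q$ with $\lambda\in\Lambda_0$, and put $y=h_0+\frac t2\bar g+\lambda$. Then
\[
y=A_Q^{-1}\frac vQ-\frac t2\Big(A_Q^{-1}\frac{g_Q}Q-\bar g\Big),\qquad\text{so}\qquad\|y\|_\infty\le\|A_Q^{-1}\|\,\theta+\frac\gamma2\Big\|A_Q^{-1}\frac{g_Q}Q-\bar g\Big\|_\infty ,
\]
where $\|A_Q^{-1}\|$ is the operator norm for the sup norm. The bound does not depend on $t$ or $\lambda$, and it tends to $\theta$ because $A_Q^{-1}\to I$ and $g_Q/Q\to\bar g$. For large $Q$ it is less than $\kappa$, contradicting Lemma~\ref{lem:limit}(iii). So (A) holds for all large $Q$.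

\emph{Condition (B).} For $0\le i\le l\le d$ let
\[
v_{il}=h_Q+\tfrac\gamma2g_Q+QA_Q(\beta_i+\beta_l-\beta_1)\in K_\gamma .
\]
The vectors $QA_Q\beta_1,\dots,QA_Q\beta_d$ form a basis of $\mathbb R^d$, so these points are unisolvent by Lemma~\ref{lem:unisolvent}, applied with $y_*=h_Q+\frac\gamma2g_Q-QA_Q\beta_1$. By Lemma~\ref{lem:limit}(ii),
\[
\frac{v_{il}}Q\longrightarrow h_0+\tfrac\gamma2\bar g+\beta_i+\beta_l-\beta_1=\tfrac12(Y_i+Y_l),
\]
which has sup norm at most $1$, whereas $(\rho-3)/Q\to\theta>1$. There are finitely many pairs $(i,l)$, so $\|v_{il}\|_\infty\le\rho-3$ for all of them when $Q$ is large.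

Proposition~\ref{prop:lattice} now gives $n_0\ge3$ and a primitive $b\in\mathbb Z^{n_0}$ with $\gamma(b)=\gamma$ whose gap inequality defines a facet of $\mathrm{CUT}_{n_0}$. Appending zeros and applying Lemma~\ref{lem:lift} repeatedly gives such a sequence for every $n\ge n_0$. Thus every positive integer occurs as a gap, and $0$ does not occur by Corollary~\ref{cor:zero}. This proves Theorem~\ref{thm:main}.\hfill$\square$

\begin{thebibliography}{1}

\bibitem{gap}
\emph{Gap Inequalities for the Cut Polytope},
\texttt{https://core.ac.uk/download/pdf/6460358.pdf}.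

\end{thebibliography}
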